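# Continuous open images of metrizable Prohorov spaces

All spaces are Tychonoff (completely regular Hausdorff). The talk is about one question: if $X$ is a metrizable Prohorov space and $f:X\to Y$ is a continuous open surjection onto a Tychonoff space, must $Y$ be a Prohorov space? The question is posed in "American Romanian Academy of Arts", http://system.lm-ns.org/index.php/lm-ns/issue/download/116/7. Without metrizability of $X$ the answer is known to be negative: there are a Prohorov space $X$, a non-Prohorov space $Y$ and an open continuous compact mapping of $X$ onto $Y$.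

We begin with completely metrizable $X$, where the answer is yes. We then see which step needs completeness, and build a counterexample around it.

## Radon measures and uniform tightness

A Borel probability measure $\mu$ on $X$ is **Radon** if $\mu(B)=\sup\{\mu(K):K\subset B,\ K\text{ compact}\}$ for every Borel set $B$. Let $M_r(X)$ be the set of these measures with the weak topology, the coarsest one making $\mu\mapsto\int_X f\,d\mu$ continuous for every bounded continuous $f:X\to\mathbb R$. We write $C_b(X)$ for the set of such $f$.

**Definition.** A set $\mathcal K\subset M_r(X)$ is *uniformly tight* if for every $\varepsilon>0$ there is one compact $C\subset X$ with $\mu(X\setminus C)\le\varepsilon$ for all $\mu\in\mathcal K$. The space $X$ is a *Prohorov space* if every compact subset of $M_r(X)$ is uniformly tight.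

For example, the Dirac measures $\{\delta_n:n\in\mathbb N\}\subset M_r(\mathbb R)$ are not uniformly tight, since a compact set contains only finitely many integers. A compact space is Prohorov for a trivial reason: take $C=X$. We use as a known fact that $\mathbb Q$ is *not* a Prohorov space.

Textbook facts we use freely:

- Every Borel probability measure on a Polish space is Radon, and a $G_\delta$ subset of a Polish space is Polish.
- A continuous image of a Radon probability measure is Radon. Indeed, if $\varphi:X\to Y$ is continuous, $B\subset Y$ is Borel and $K\subset\varphi^{-1}(B)$ is compact, then $\varphi(K)\subset B$ is compact and $(\varphi_*\mu)(\varphi(K))\ge\mu(K)$.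
- If $K\subset G$ with $K$ compact and $G$ open in a Tychonoff space, some continuous $g$ with values in $[0,1]$ is $1$ on $K$ and $0$ off $G$. (For $x\in K$ take such a function $g_x$ with $g_x(x)=1$. Finitely many sets $\{g_{x_i}>1/2\}$ cover $K$. Put $g=\min(1,2\max_i g_{x_i})$.)

A real function $\theta$ is lower semicontinuous (lsc) if all sets $\{\theta>r\}$ are open. Suprema, finite sums, nonnegative multiples and uniform limits of lsc functions are lsc.

**Lemma 1.** (a) For open $G\subset Y$, the map $\mu\mapsto\mu(G)$ is lsc on $M_r(Y)$.

(b) Let $Y\subset\Omega$ with $\Omega$ compact Hausdorff, let $T$ be a topological space, and let $t\mapsto\kappa_t\in M_r(Y)$ be a map such that $t\mapsto\int g|_Y\,d\kappa_t$ is continuous for all $g$ in a set with dense linear span in $C(\Omega)$. Then $t\mapsto\kappa_t\in M_r(Y)$ is continuous.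

*Proof.* (a) Let $K\subset G$ be compact and take $g$ as in the third fact. Then $\mu(K)\le\int g\,d\mu\le\mu(G)$. Inner regularity gives
$$\mu(G)=\sup\Big\{\int g\,d\mu:\ g\in C_b(Y),\ 0\le g\le 1_G\Big\},\tag{1}$$
a supremum of continuous functions of $\mu$.

(b) The point is that $C_b(Y)$ may be much larger than $\{g|_Y:g\in C(\Omega)\}$, so continuity against $C(\Omega)$ has to be upgraded. By linearity and uniform approximation, $t\mapsto\int g|_Y\,d\kappa_t$ is continuous for all $g\in C(\Omega)$. Let $G=Y\cap G'$ with $G'$ open in $\Omega$. A compact $K\subset G$ is compact in $\Omega$, so Urysohn's lemma in $\Omega$ gives $g\in C(\Omega)$ with $g=1$ on $K$ and $0\le g\le 1_{G'}$. As in (a),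
$$\kappa_t(G)=\sup\Big\{\int g|_Y\,d\kappa_t:\ g\in C(\Omega),\ 0\le g\le1_{G'}\Big\},$$
so $t\mapsto\kappa_t(G)$ is lsc for every open $G\subset Y$.

Now let $h:Y\to[0,1]$ be continuous. At a point where $h$ has value $r$, the number of $k\in\{1,\dots,n\}$ with $k<nr$ is at most $nr$ and at least $nr-1$. Hence
$$h-\tfrac1n\ \le\ \tfrac1n\sum_{k=1}^n1_{\{h>k/n\}}\ \le\ h .$$
Integrating, $t\mapsto\int h\,d\kappa_t$ is a uniform limit of lsc functions, so it is lsc. The same holds for $1-h$, so $\int h\,d\kappa_t$ is continuous in $t$. A general bounded continuous function is an affine function of such an $h$. $\square$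

By (1), the integrals of bounded continuous functions determine $\mu$ on open sets, hence on compact sets, hence by tightness on all Borel sets. So $M_r(Y)$ is Hausdorff.

## Open images of completely metrizable spaces

**A one-step case.** Let $X$ be locally compact and $f:X\to Y$ a continuous open surjection. If $x\in U$ with $U$ open and $\overline U$ compact, then $f(U)$ is open and lies in the compact set $f(\overline U)$. So the open subsets of $Y$ that lie in a compact set cover $Y$, and they are closed under finite unions. Let $\mathcal K\subset M_r(Y)$ be compact and $\varepsilon>0$. For $\mu\in\mathcal K$ some compact set has $\mu$-measure $>1-\varepsilon$, and one such open $G_\mu$ contains it. By Lemma 1(a), $\{\nu:\nu(G_\mu)>1-\varepsilon\}$ is an open neighborhood of $\mu$. Finitely many of these cover $\mathcal K$, and the union of the corresponding $G_\mu$ lies in a compact set $C$, with $\nu(C)>1-\varepsilon$ for all $\nu\in\mathcal K$. So $Y$ is Prohorov.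

The step "directed open cover, then lsc, then compactness of $\mathcal K$" can be repeated infinitely often at finer and finer scales. That proves the next theorem.

**Theorem 1.** If $X$ is completely metrizable, $Y$ is Tychonoff and $f:X\to Y$ is a continuous open surjection, then $Y$ is Prohorov.

*Proof.* Fix a complete metric on $X$, a nonempty compact $\mathcal K\subset M_r(Y)$ and $\varepsilon\in(0,1)$.

**Step 1: shrinking open sets with large image.** We construct open sets $X=V_0\supset V_1\supset\cdots$ such that for $n\ge1$ the set $V_n$ is a finite union of open sets of diameter $\le2^{-n}$ and $\overline{V_n}\subset V_{n-1}$, and such that for all $n\ge0$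
$$\mu(f(V_n))>1-\varepsilon\qquad\text{for all }\mu\in\mathcal K.\tag{2}$$
For $n=0$, (2) holds since $f(X)=Y$. Given $V_n$, let $\mathcal B$ be the family of open $B$ with $\operatorname{diam}B\le2^{-n-1}$ and $\overline B\subset V_n$. It covers $V_n$. For finite $\mathcal F\subset\mathcal B$ the set $G_{\mathcal F}=f(\bigcup\mathcal F)$ is open, because $f$ is open. The sets $G_{\mathcal F}$ are directed upward and have union $f(V_n)$. Let $\mu\in\mathcal K$. By (2) and tightness there is a compact subset of $f(V_n)$ of $\mu$-measure $>1-\varepsilon$, and one $G_{\mathcal F}$ contains it, so $\mu(G_{\mathcal F})>1-\varepsilon$. By Lemma 1(a) the sets $\{\mu:\mu(G_{\mathcal F})>1-\varepsilon\}$ are open. Finitely many of them cover $\mathcal K$. Let $\mathcal F$ be the union of the corresponding finite families and $V_{n+1}=\bigcup\mathcal F$. The closure of this finite union is the union of the closures, so it lies in $V_n$, and (2) holds for $n+1$.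

**Step 2: the limit set is compact.** Put $C=\bigcap_nV_n$. Since $\overline{V_{n+1}}\subset V_n$, also $C=\bigcap_n\overline{V_n}$. So $C$ is closed and totally bounded in a complete metric space, hence compact.

**Step 3: taking images commutes with this intersection.** We claim $\bigcap_nf(V_n)=f(C)$. The inclusion $\supset$ is clear. Let $y\in\bigcap_nf(V_n)$ and pick $x_n\in V_n$ with $f(x_n)=y$. For each $n\ge1$ the set $\{x_m:m\ge n\}\subset V_n$ is covered by finitely many sets of diameter $\le2^{-n}$. So, passing to subsequences and diagonalizing, $(x_n)$ has a Cauchy subsequence. It converges to some $x$ by completeness. For each $n$ almost all its terms lie in $V_n$, so $x\in\bigcap_n\overline{V_n}=C$, and $f(x)=y$ by continuity.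

**Step 4: conclusion.** The open sets $f(V_n)$ decrease to $f(C)$, so $\mu(f(C))=\lim_n\mu(f(V_n))\ge1-\varepsilon$ for all $\mu\in\mathcal K$, and $f(C)$ is compact. $\blacksquare$

With $f=\mathrm{id}$ this contains Prohorov's theorem: every Polish space is a Prohorov space.

## Dropping completeness: two places where the argument stops

What changes if $X$ is only metrizable and Prohorov? Step 1 uses no completeness; it works for every metrizable $X$. Completeness enters in Step 2 (totally bounded and closed implies compact) and in Step 3 (Cauchy implies convergent), and these steps do fail. For $X=Y=\mathbb Q$ and $f=\mathrm{id}$, Step 1 goes through for every compact $\mathcal K$, yet the conclusion is false for some $\mathcal K$. Of course $\mathbb Q$ is not Prohorov as a domain, so we have to use the hypothesis on $X$, and that hypothesis speaks only about compact subsets of $M_r(X)$.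

So the sensible attempt is to *lift*. Suppose a compact $\mathcal K\subset M_r(Y)$ has the form $f_*\mathcal L=\{f_*\nu:\nu\in\mathcal L\}$ with $\mathcal L\subset M_r(X)$ compact. Then $\mathcal K$ is uniformly tight. Indeed, if $C\subset X$ is compact with $\nu(X\setminus C)\le\varepsilon$ on $\mathcal L$, then $(f_*\nu)(Y\setminus f(C))\le\nu(X\setminus C)\le\varepsilon$. Hence a counterexample needs a compact set of measures on $Y$ that is not the image of any compact set of measures on $X$. We shall arrange exactly this: compact sets of measures on $X$ will live on a countable stage of a construction of length $\omega_1$, while a compact set of measures on $Y$ can meet all stages at once. The result is as follows.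

**Theorem 2 (ZFC).** There are a metrizable Prohorov space $X$, a Tychonoff space $Y$ and a continuous open surjection $f:X\to Y$ such that $Y$ is not a Prohorov space. Moreover, every separable subset of $X$ lies in a closed Polish subspace of $X$, and there is a compact $\mathcal K\subset M_r(Y)$ with $\inf_{\mu\in\mathcal K}\mu(C)=0$ for every compact $C\subset Y$.

So the answer to the question is **no**. By Theorem 1 the clause "every separable subset of $X$ lies in a closed Polish subspace" cannot be strengthened to "$X$ is completely metrizable".

## Tagging points by sequences of countable ordinals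

An ordinal is the set of smaller ordinals. We give $\omega_1$ and all its subsets the discrete topology in products such as $\omega_1^\omega$. So $\omega_1^\omega$ is metrizable, with base $[s]=\{\xi:\xi\supset s\}$ for finite sequences $s$. Put $\sup\xi=\sup_i\xi(i)<\omega_1$. Then $\alpha<\sup\xi$ if and only if $\alpha<\xi(i)$ for some $i$. For example, the constant sequence $\beta$ has supremum $\beta$, while $\xi=(0,1,2,\dots)\in\omega^\omega$ has $\sup\xi=\omega$. In general $\xi\in\gamma^\omega$ gives $\sup\xi\le\gamma$, and equality can occur.

The first lemma gives Prohorov spaces that need not be complete.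

**Lemma 2.** Let $X$ be metrizable and $\pi:X\to\omega_1^\omega$ continuous, such that $X_\gamma:=\pi^{-1}(\gamma^\omega)$ is Polish for every $\gamma<\omega_1$. Then every separable subset of $X$ lies in some $X_\gamma$, each $X_\gamma$ is closed in $X$, and $X$ is Prohorov.

*Proof.* Since $\gamma^\omega$ is closed in $\omega_1^\omega$, the set $X_\gamma$ is closed. If $S\subset X$ is separable, then for each $n$ the set $\{\pi(x)(n):x\in S\}$ is a separable subset of a discrete space, hence countable. So some $\gamma<\omega_1$ exceeds all these ordinals for all $n$, and $S\subset X_\gamma$.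

Let $\mathcal K\subset M_r(X)$ be compact.

*One $\gamma$ serves all of $\mathcal K$.* Each $\mu\in\mathcal K$ is carried by a $\sigma$-compact, hence separable, set. So $\mu(X_{\gamma(\mu)})=1$ for some $\gamma(\mu)<\omega_1$. The set $\{x:\pi(x)(n)\ge\gamma\}$ is clopen, so its indicator is continuous, and $\varphi_{n,\gamma}(\mu)=\mu\{x:\pi(x)(n)\ge\gamma\}$ is continuous in $\mu$. Fix $n$ and $k\ge1$. The closed sets $\{\mu\in\mathcal K:\varphi_{n,\gamma}(\mu)\ge1/k\}$ decrease as $\gamma$ grows. Their intersection is empty, because $\varphi_{n,\gamma(\mu)}(\mu)=0$. By compactness one of them is empty, say for $\gamma=\gamma_{n,k}$. Let $\gamma=\sup_{n,k}\gamma_{n,k}<\omega_1$. For $\mu\in\mathcal K$ we get $\varphi_{n,\gamma}(\mu)<1/k$ for all $n,k$, so $\varphi_{n,\gamma}(\mu)=0$ for all $n$. As $X\setminus X_\gamma=\bigcup_n\{\pi(x)(n)\ge\gamma\}$, we have $\mu(X\setminus X_\gamma)=0$.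

*Reduction to the Polish space $X_\gamma$.* By Tietze's theorem every $h\in C_b(X_\gamma)$ extends to some $H\in C_b(X)$, and $\int_{X_\gamma}h\,d\mu=\int_XH\,d\mu$ for $\mu\in\mathcal K$. So $\mu\mapsto\mu|_{X_\gamma}$ is continuous from $\mathcal K$ to $M_r(X_\gamma)$, and its image is compact. By Prohorov's theorem (Theorem 1 with $f=\mathrm{id}$) the image is uniformly tight in $X_\gamma$, and hence $\mathcal K$ is uniformly tight in $X$. $\square$

The second lemma produces open maps.

**Lemma 3.** Let $Y=\bigcup_{\beta<\omega_1}Y_\beta$ with $Y_\beta\subset Y_{\beta'}$ for $\beta<\beta'$, and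
$$X=\{(\xi,y)\in\omega_1^\omega\times Y:\ y\in Y_{\sup\xi}\},\qquad f(\xi,y)=y.$$
Then $f$ is a continuous open surjection of $X$ onto $Y$.

*Proof.* Continuity is clear. The sets $X\cap([s]\times O)$, with $s$ a finite sequence in $\omega_1$ and $O\subset Y$ open, form a base of $X$. It suffices to show $f(X\cap([s]\times O))=O$; the case $s=\emptyset$, $O=Y$ is surjectivity. Given $y\in O$, choose $\beta<\omega_1$ that is at least every entry of $s$ and satisfies $y\in Y_\beta$. Let $\xi$ be $s$ followed by the constant value $\beta$. Then $\sup\xi=\beta$, so $(\xi,y)\in X\cap([s]\times O)$. $\square$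

The tag is a sequence because a finite piece of it puts no upper bound on its supremum. With a single ordinal as tag, that is, on $\{(\eta,y)\in\omega_1\times Y:y\in Y_\eta\}$, the open set with first coordinate $\eta$ has image $Y_\eta$, and the projection could be open only if every $Y_\eta$ were open.

The third lemma checks the Polishness required in Lemma 2.

**Lemma 4.** Let $M$ be Polish and $A_\beta\subset M$ $(\beta<\omega_1)$ be $G_\delta$ sets with $A_\beta\subset A_{\beta'}$ for $\beta<\beta'$. For every $\gamma<\omega_1$ the set $\{(\xi,m)\in\gamma^\omega\times M:\ m\in A_{\sup\xi}\}$ is $G_\delta$ in the Polish space $\gamma^\omega\times M$.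

*Proof.* The complement is
$$\bigcup_{\beta\le\gamma}\{\xi\in\gamma^\omega:\sup\xi\le\beta\}\times(M\setminus A_\beta).\tag{3}$$
Indeed, if $m\notin A_{\sup\xi}$, take $\beta=\sup\xi\le\gamma$. Conversely, if $\sup\xi\le\beta$ and $m\notin A_\beta$, then $m\notin A_{\sup\xi}$, since $A_{\sup\xi}\subset A_\beta$. The set $\{\xi:\sup\xi\le\beta\}=\bigcap_i\{\xi(i)\le\beta\}$ is closed, $M\setminus A_\beta$ is $F_\sigma$, and the union in (3) is countable. So the complement is $F_\sigma$. $\square$

**The union must really have length $\omega_1$.** Suppose in Lemma 3 that $Y=Y_\gamma$ for some $\gamma<\omega_1$ and that $X$ satisfies the hypothesis of Lemma 2 with $\pi(\xi,y)=\xi$. Then $X_{\gamma+1}$ is Polish, and $f$ restricted to it is an open surjection onto $Y$: in the proof of Lemma 3, for $s$ with entries $\le\gamma$, extend $s$ by the constant value $\gamma$. By Theorem 1, $Y$ is Prohorov. So for a counterexample of this shape we need $Y_\gamma\ne Y$ for all $\gamma<\omega_1$. The first thing to find is a Polish space that is the union of an increasing $\omega_1$-sequence of *proper* $G_\delta$ subsets.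

## Hausdorff's gap as an increasing $\omega_1$-union of $G_\delta$ sets

For $a,b\subset\omega$ write $a\subset^*b$ if $a\setminus b$ is finite. For example, $\omega\subset^*\omega\setminus\{0\}$. Consider families $a_\alpha,b_\alpha\subset\omega$ with
$$a_\alpha\subset^*a_\beta\subset^*b_\beta\subset^*b_\alpha\qquad(\alpha<\beta),\tag{4}$$
and say that $c\subset\omega$ *fills* the family if $a_\alpha\subset^*c\subset^*b_\alpha$ for all $\alpha$.

A family indexed by $\omega$ can always be filled: take $c=\bigcup_n(a_n\cap b_0\cap\dots\cap b_n)$. Indeed, $a_m\setminus c\subset a_m\setminus(b_0\cap\dots\cap b_m)$ is finite. Also $c\setminus b_m\subset\bigcup_{n<m}(a_n\setminus b_m)$, because the terms with $n\ge m$ lie in $b_m$, and this is finite. At length $\omega_1$ this breaks down. By Hausdorff's theorem (Fund. Math. 26 (1936); see Jech, *Set Theory*, chapter on gaps) there are $a_\alpha,b_\alpha$ $(\alpha<\omega_1)$ satisfying (4) that no $c\subset\omega$ fills. Fix them, identify $\mathcal P(\omega)$ with $2^\omega$, and put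
$$Z_\beta=\{c\in2^\omega:\ \text{not }(a_\beta\subset^*c\subset^*b_\beta)\},\qquad e_\alpha=a_\alpha .$$

- $Z_\beta$ is $G_\delta$: its complement $\bigcup_n\{c:\ a_\beta\setminus n\subset c,\ c\setminus n\subset b_\beta\}$ is a countable union of closed sets.
- $Z_\beta\subset Z_\gamma$ for $\beta<\gamma$: if $a_\gamma\subset^*c\subset^*b_\gamma$, then $a_\beta\subset^*c\subset^*b_\beta$ by (4).
- $\bigcup_{\beta<\omega_1}Z_\beta=2^\omega$, because no $c$ fills the gap.
- The point $e_\alpha$ enters late:
$$e_\alpha\in Z_\beta\ \Rightarrow\ \alpha<\beta.\tag{5}$$
Indeed $a_\alpha\subset^*a_{\alpha+1}\subset^*b_{\alpha+1}\subset^*b_\alpha$, so $e_\alpha=a_\alpha\notin Z_\alpha$. If $\alpha\ge\beta$, then $Z_\beta\subset Z_\alpha$, so $e_\alpha\notin Z_\beta$.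
- The map $\alpha\mapsto e_\alpha$ is countable-to-one: a given $e$ lies in some $Z_\beta$, and then $\{\alpha:e_\alpha=e\}\subset\beta$ by (5).

In particular every $Z_\beta$ is a proper subset of $2^\omega$.

**A first tagged space.** Let $X^0=\{(\xi,c)\in\omega_1^\omega\times2^\omega:\ c\in Z_{\sup\xi}\}$. It is metrizable. By Lemma 4 with $M=2^\omega$, $A_\beta=Z_\beta$, its pieces $X^0_\gamma$ are Polish, so $X^0$ is Prohorov by Lemma 2, and it maps openly onto $2^\omega$ by Lemma 3. (A single ordinal tag would not give an open map here: the complement of $Z_\eta$ is nonempty and closed under finite modifications, hence dense, so $Z_\eta$ is open only if it is empty, and some $Z_\eta$ is not empty.) But $2^\omega$ is compact, hence Prohorov. We must damage the image so that the damage is invisible at each countable stage.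

## Punctured coordinates over convergent sequences

**How to damage the image.** Give every $\alpha<\omega_1$ a coordinate $z(\alpha)$ with values in $(0,1]\cup\{2\}$. The value $2$ means that the coordinate is switched off; when it is on, it ranges over $(0,1]$, which has a hole at $0$. Let coordinate $\alpha$ be allowed to be on only over points that "see" $e_\alpha$. At stage $\gamma$ only coordinates $\alpha<\gamma$ can be on, by (5), and countably many holes leave a Polish space Polish. On a compact set each $z(\alpha)$ stays above some $\delta_\alpha>0$. With $\omega_1$ many coordinates, uncountably many $\delta_\alpha$ exceed the same $1/n$.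

**One active coordinate is not enough.** The simplest version over $2^\omega$ is
$$Y^1=\{(q,z):\ z(\alpha)\in(0,1]\cup\{2\}\ \forall\alpha,\ z(\alpha)=2\text{ if }e_\alpha\ne q\}.$$
Suppose $\alpha\mapsto e_\alpha$ is injective, so that over each $q$ at most one coordinate is on. Test with the measures $\kappa$ that put $z(\alpha)$ uniformly on $(0,1]$ over $q=e_\alpha$, and with the Dirac measures at the points with all coordinates off. For $0<\varepsilon<1$ let $C=\{(q,z)\in Y^1: z(\alpha)\in[\varepsilon,1]\cup\{2\}\ \forall\alpha\}$. It is compact: inside the compact space $2^\omega\times([\varepsilon,1]\cup\{2\})^{\omega_1}$ it is given by the closed conditions "$e_\alpha=q$ or $z(\alpha)=2$". And $\kappa(C)\ge1-\varepsilon$ for all these measures. So they are uniformly tight: one hole costs only a factor $1-\varepsilon$. We need *infinitely many* active coordinates in one measure, so that the factors $1-\delta_\alpha\le1-\frac1n$ multiply to $0$.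

**Why convergent sequences.** A point should therefore see a countable set $R(p)$ of elements of $2^\omega$, and the condition $e\in R(p)$ should be closed. If $p$ ranges over all sequences $(q_k)$ and $R(p)=\{q_k:k\in\omega\}$, this fails: let $p^j$ have $j$-th entry $e$ and all other entries $c\ne e$. Then $e\in R(p^j)$ for all $j$, but the limit is the constant sequence $c$. We repair this by letting $p$ be a sequence that converges at a prescribed rate, together with its limit.

**The space $Y$.** Let $d$ be a compatible metric on $2^\omega$ and
$$P=\{p=(q,q_0,q_1,\dots)\in2^\omega\times(2^\omega)^\omega:\ d(q_k,q)\le2^{-k}\ \ \forall k\}.$$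
This is closed in a compact metrizable space, hence compact metrizable. For $p\in P$ put $R(p)=\{q,q_0,q_1,\dots\}$. Then
$$\{(p,e):\ e\in R(p)\}\ \text{ is closed in }P\times2^\omega.\tag{6}$$
To check this, let $p^j\to p$, $e^j\in R(p^j)$, $e^j\to e$. If $e^j=q^j$ for infinitely many $j$, then $e=q$. If $e^j=q^j_k$ for infinitely many $j$ and a fixed $k$, then $e=q_k$. Otherwise, for all but finitely many $j$, $e^j=q^j_{k_j}$ with $k_j\to\infty$. Then $d(e^j,q^j)\le2^{-k_j}\to0$, so $e=\lim q^j=q$.

Let $D(p)=\{\alpha<\omega_1:e_\alpha\in R(p)\}$, the coordinates that may be on over $p$. By (5),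
$$R(p)\subset Z_\beta\ \Rightarrow\ D(p)\subset\beta.\tag{7}$$
Each of the countably many elements of $R(p)$ lies in some $Z_\beta$ and the $Z_\beta$ increase, so $R(p)\subset Z_\beta$ for some $\beta<\omega_1$. Hence $D(p)$ is countable. Let $V=[0,1]\cup\{2\}$, let $\Omega=P\times V^{\omega_1}$, which is compact Hausdorff, and
$$Y=\{(p,z)\in\Omega:\ z(\alpha)\ne0\ \ \forall\alpha,\ \text{ and } z(\alpha)=2\ \text{ whenever }\alpha\notin D(p)\}.$$
As a subspace of $\Omega$, $Y$ is Tychonoff.

## The domain: metrizable, Prohorov, and mapped openly onto $Y$

Put $Y_\beta=\{(p,z)\in Y:R(p)\subset Z_\beta\}$. These sets increase and cover $Y$. Let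
$$X=\{(\xi,p,z)\in\omega_1^\omega\times Y:\ R(p)\subset Z_{\sup\xi}\},\qquad f(\xi,p,z)=(p,z).$$
By Lemma 3, $f$ is a continuous open surjection onto $Y$.

**Step 1: $X$ is metrizable.** The space $Y$ has uncountably many coordinates, but the tag $\xi$ bounds those that can be on: by (7), $D(p)\subset\sup\xi$ on $X$. So we record only the coordinates below the entries of $\xi$, enumerated in type $\omega$. For $1\le\eta<\omega_1$ fix a surjection $h_\eta:\omega\to\eta$. Define
$$\Psi:X\to\omega_1^\omega\times P\times V^{\omega\times\omega},\qquad\Psi(\xi,p,z)=(\xi,p,(v_{ij})),$$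
where $v_{ij}=z(h_{\xi(i)}(j))$ if $\xi(i)\ge1$, and $v_{ij}=2$ if $\xi(i)=0$. The target is metrizable, so it suffices that $\Psi$ is a homeomorphic embedding.

*$\Psi$ is continuous.* On the clopen set where $\xi(i)$ has a fixed value $\eta$, $v_{ij}$ is the continuous function $z(h_\eta(j))$, or the constant $2$.

*$\Psi$ is injective.* Its value determines $\xi$ and $p$. If $\alpha<\sup\xi$, then $\alpha<\xi(i)$ for some $i$, so $\alpha=h_{\xi(i)}(j)$ for some $j$ and $z(\alpha)=v_{ij}$. If $\alpha\ge\sup\xi$, then $\alpha\notin D(p)$ by (7), so $z(\alpha)=2$.

*$\Psi^{-1}$ is continuous on $\Psi(X)$.* It suffices that each coordinate $z(\alpha)$ is continuous at each point $(\xi,p,z)\in X$ for the topology induced by $\Psi$.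

- If $\alpha<\sup\xi$, write $\alpha=h_{\xi(i)}(j)$. On the neighborhood $\{\xi':\xi'(i)=\xi(i)\}$ we have $z'(\alpha)=v'_{ij}$, which is continuous for the induced topology.
- If $\alpha\ge\sup\xi$, then $e_\alpha\notin R(p)$ by (7). By (6) the set $\{p':e_\alpha\notin R(p')\}$ is an open neighborhood of $p$, and wherever $p'$ lies in it, $\alpha\notin D(p')$ and $z'(\alpha)=2$.

**Step 2: $X$ is Prohorov, and every separable subset lies in a closed Polish subspace.** Both follow from Lemma 2 with $\pi(\xi,p,z)=\xi$, once we know that each $X_\gamma$ is Polish. If $(\xi,p,z)\in X_\gamma$, then $\sup\xi\le\gamma$, so $R(p)\subset Z_{\sup\xi}\subset Z_\gamma$, so $D(p)\subset\gamma$ and $z(\alpha)=2$ for all $\alpha\ge\gamma$. Dropping these constant coordinates, $X_\gamma$ is homeomorphic to a set of points $(\xi,p,z)\in\gamma^\omega\times P\times V^\gamma$, and this product is Polish because $\gamma$ is countable. The set is described by: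

- (i) for each $\alpha<\gamma$: $e_\alpha\in R(p)$ or $z(\alpha)=2$;
- (ii) $z(\alpha)\ne0$ for all $\alpha<\gamma$;
- (iii) $R(p)\subset Z_{\sup\xi}$.

Points of $X_\gamma$ satisfy these conditions. Conversely, a point satisfying (i)–(iii), extended by $z(\alpha)=2$ for $\alpha\ge\gamma$, lies in $X_\gamma$. Condition (i) is closed by (6). Condition (ii) is a countable intersection of open conditions, hence $G_\delta$. For (iii) apply Lemma 4 with $M=P$ and $A_\beta=\{p:R(p)\subset Z_\beta\}$. These sets increase with $\beta$, and they are $G_\delta$ as countable intersections, over the entries of $p$, of preimages of the $G_\delta$ set $Z_\beta$ under coordinate maps. So $X_\gamma$ is a $G_\delta$ set in a Polish space, hence Polish.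

## A compact set of product measures on $Y$ that no compact set carries

Let $\lambda$ be Lebesgue measure on $(0,1]$. Identify $x\subset\omega_1$ with its characteristic function and let
$$T=\{(p,x)\in P\times2^{\omega_1}:\ x\subset D(p)\}.$$

**Step 1: the parameter space $T$ is compact.** The condition $x\subset D(p)$ says that for each $\alpha$ we have $\alpha\notin x$ or $e_\alpha\in R(p)$. Each of these conditions is closed by (6).

**Step 2: the measures.** For $(p,x)\in T$ the set $x$ is countable, so $(0,1]^x$ is Polish and the product measure $\lambda^x$ is Radon. Let $\kappa_{p,x}$ be the image of $\lambda^x$ under $u\mapsto(p,z)$, where $z(\alpha)=u(\alpha)$ for $\alpha\in x$ and $z(\alpha)=2$ for $\alpha\notin x$. This map is continuous, and its values lie in $Y$: no coordinate is $0$, and if $\alpha\notin D(p)$ then $\alpha\notin x$, so $z(\alpha)=2$. Hence $\kappa_{p,x}\in M_r(Y)$.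

**Step 3: $\mathcal K=\{\kappa_{p,x}:(p,x)\in T\}$ is compact.** We show that $(p,x)\mapsto\kappa_{p,x}$ is continuous. Consider the functions
$$g(p,z)=a(p)\prod_{i\le m}b_i(z(\alpha_i)),\qquad a\in C(P),\ b_i\in C(V),\ \alpha_i\text{ distinct}.$$
Their linear span is a subalgebra of $C(\Omega)$ (in a product, merge the factors belonging to the same coordinate), contains the constants, and separates points. By the Stone–Weierstrass theorem it is dense. By independence of the coordinates under $\lambda^x$,
$$\int g\,d\kappa_{p,x}=a(p)\prod_{i\le m}\Big(1_{\{\alpha_i\in x\}}\int b_i\,d\lambda+1_{\{\alpha_i\notin x\}}\,b_i(2)\Big),$$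
which is continuous on $T$, because $x\mapsto1_{\{\alpha_i\in x\}}$ is a coordinate of $2^{\omega_1}$. Lemma 1(b) gives continuity into $M_r(Y)$, and $T$ is compact.

**Step 4: $\inf_{\mu\in\mathcal K}\mu(C)=0$ for each compact $C\subset Y$.** Let $C$ be nonempty. For each $\alpha$ the coordinate $z(\alpha)$ is continuous on $C$ with values in $(0,1]\cup\{2\}$, so its image is compact and there is $\delta_\alpha\in(0,1]$ with $z(\alpha)\ge\delta_\alpha$ for all $(p,z)\in C$. Since $\omega_1=\bigcup_{n\ge1}\{\alpha:\delta_\alpha\ge1/n\}$, for some $n$ the set $B=\{\alpha:\delta_\alpha\ge1/n\}$ is uncountable. As $\alpha\mapsto e_\alpha$ is countable-to-one, $\{e_\alpha:\alpha\in B\}$ is infinite. By compactness of $2^\omega$, a sequence of distinct elements of this set converges to some $q\in2^\omega$. Passing to a subsequence, we get distinct $\alpha_0,\alpha_1,\dots\in B$ with $d(e_{\alpha_k},q)\le2^{-k}$ for all $k$. Then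
$$p=(q,e_{\alpha_0},e_{\alpha_1},\dots)\in P,\qquad x=\{\alpha_k:k\in\omega\}\subset D(p),$$
so $(p,x)\in T$, and
$$\kappa_{p,x}(C)\le\lambda^x\{u:\ u(\alpha_k)\ge\delta_{\alpha_k}\ \forall k\}=\prod_k(1-\delta_{\alpha_k})\le\prod_k\Big(1-\frac1n\Big)=0.$$

So the compact set $\mathcal K$ is not uniformly tight, $Y$ is not Prohorov, and Theorem 2 is proved. $\blacksquare$

We can also see directly that $\mathcal K$ has no compact lift. A compact $\mathcal L\subset M_r(X)$ is carried by a single $X_\gamma$, by the proof of Lemma 2, so every measure in $f_*\mathcal L$ gives full measure to $Y_\gamma\supset f(X_\gamma)$. But for $p=(e_\gamma,e_\gamma,\dots)$ we have $R(p)=\{e_\gamma\}\not\subset Z_\gamma$ by (5), so $\kappa_{p,\emptyset}(Y_\gamma)=0$.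

## A separable metrizable image under CH

The space $Y$ above sits in an uncountable product. Under CH a different increasing union gives an image that is itself separable metrizable. We do not settle here whether the next theorem holds in ZFC alone.

**Theorem 3 (CH).** There are a metrizable Prohorov space $X$, a separable metrizable space $Y$ and a continuous open surjection $f:X\to Y$ such that $Y$ is not a Prohorov space. Moreover, every separable subset of $X$ lies in a closed Polish subspace of $X$.

*Proof.* The plan is to take the non-Prohorov space $\mathbb Q$, multiply it by a Cantor space with its product measure, and use $\omega_1$ many null sets so that compact sets in $Y$ are forced back into $\mathbb Q$ over almost every point.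

**Step 1: ingredients.** Let $Z=W=2^\omega$, let $\lambda$ now be the usual product measure on $W$, and let $Q\subset Z$ be countable and dense. As a countable metrizable space without isolated points, $Q$ is homeomorphic to $\mathbb Q$ by Sierpiński's theorem, so $Q$ is not Prohorov. So there are a compact $\mathcal K_0\subset M_r(Q)$ and $\varepsilon_0>0$ such that
$$\text{no compact }C'\subset Q\text{ satisfies }\kappa(C')\ge1-\varepsilon_0\text{ for all }\kappa\in\mathcal K_0.\tag{8}$$
The space $Z\setminus Q$ is $G_\delta$ in $Z$, hence Polish, so it has at most continuum many compact subsets. By CH, enumerate them (repetitions allowed) as $(L_\delta)_{\delta<\omega_1}$, and write $W=\{w_\delta:\delta<\omega_1\}$. Recursively choose $\lambda$-null $G_\delta$ sets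
$$W_\delta\supset\{w_\delta\}\cup\bigcup_{\eta<\delta}W_\eta.$$
This is possible: the right side is a countable union of null sets, hence null, and by outer regularity every null set lies in a null $G_\delta$ set. The $W_\delta$ increase and cover $W$.

**Step 2: the spaces.** Put
$$Y=(Z\times W)\setminus\bigcup_{\delta<\omega_1}L_\delta\times(W\setminus W_\delta),\qquad X=\{(\xi,z,w)\in\omega_1^\omega\times Y:\ w\in W_{\sup\xi}\},$$
and $f(\xi,z,w)=(z,w)$. Both spaces are metrizable, as subspaces of $Z\times W$ and $\omega_1^\omega\times Z\times W$, and $Y$ is separable. By Lemma 3 with $Y_\beta=\{(z,w)\in Y:w\in W_\beta\}$, $f$ is a continuous open surjection.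

**Step 3: $X$ is Prohorov.** We apply Lemma 2 with $\pi(\xi,z,w)=\xi$; it also gives the last clause of the theorem. A point of the Polish space $\gamma^\omega\times Z\times W$ lies in $X_\gamma$ if and only if $w\in W_{\sup\xi}$ and $(z,w)\notin L_\delta\times(W\setminus W_\delta)$ for all $\delta<\omega_1$. The first condition is $G_\delta$ by Lemma 4 (with $M=Z\times W$, $A_\beta=Z\times W_\beta$). Under this condition $w\in W_{\sup\xi}\subset W_\gamma\subset W_\delta$ for all $\delta\ge\gamma$, so the second condition holds automatically for $\delta\ge\gamma$. It remains to avoid $\bigcup_{\delta<\gamma}\gamma^\omega\times L_\delta\times(W\setminus W_\delta)$, a countable union of $F_\sigma$ sets. So $X_\gamma$ is $G_\delta$, hence Polish.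

**Step 4: a compact set in $M_r(Y)$.** Since $L_\delta\cap Q=\emptyset$ for all $\delta$, we have $Q\times W\subset Y$. For $\kappa\in\mathcal K_0$ the measure $\kappa\otimes\lambda$ lives on the $\sigma$-compact metrizable space $Q\times W$. It is Radon there, because every closed subset is $\sigma$-compact and a finite Borel measure on a metrizable space is inner regular for closed sets. We regard it as a measure in $M_r(Y)$, its image under the inclusion. The functions $a(z)b(w)$ with $a\in C(Z)$, $b\in C(W)$ have dense linear span in $C(Z\times W)$ by Stone–Weierstrass, and $\int a(z)b(w)\,d(\kappa\otimes\lambda)=\int a|_Q\,d\kappa\int b\,d\lambda$ is continuous in $\kappa$. By Lemma 1(b) with $\Omega=Z\times W$, the map $\kappa\mapsto\kappa\otimes\lambda$ is continuous. So $\mathcal K=\{\kappa\otimes\lambda:\kappa\in\mathcal K_0\}$ is compact.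

Suppose, for a contradiction, that $\mathcal K$ is uniformly tight. Then some compact $C\subset Y$ satisfies $(\kappa\otimes\lambda)(C)\ge1-\varepsilon_0/2$ for all $\kappa\in\mathcal K_0$. Let $C_w=\{z:(z,w)\in C\}$ and $S=\{w\in W:C_w\not\subset Q\}$. The set $S$ is the projection to $W$ of the Borel set $C\cap((Z\setminus Q)\times W)$, so it is analytic and hence $\lambda$-measurable.

**Step 5: $\lambda(S)=0$.** This is where the null sets $W_\delta$ act. By the Jankov–von Neumann uniformization theorem, applied to $C\cap((Z\setminus Q)\times W)$, there is a $\lambda$-measurable $\sigma:S\to Z\setminus Q$ with $\sigma(w)\in C_w$ for $w\in S$. Suppose $\lambda(S)>0$. The image of $\lambda|_S$ under $\sigma$ is a nonzero finite Borel measure on the Polish space $Z\setminus Q$, hence tight. So it charges some compact set, that is, $\lambda(\sigma^{-1}(L_\delta))>0$ for some $\delta$. If $w\in\sigma^{-1}(L_\delta)$, then $(\sigma(w),w)\in C\subset Y$ and $\sigma(w)\in L_\delta$, so by the definition of $Y$ we must have $w\in W_\delta$. Thus $\sigma^{-1}(L_\delta)\subset W_\delta$, a null set, which is a contradiction.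

**Step 6: back to $Q$.** Since $\lambda(W\setminus S)=1$, choose a compact $H\subset W\setminus S$ with $\lambda(H)>1-\varepsilon_0/2$. Let $C'$ be the projection of $C\cap(Z\times H)$ to $Z$. It is compact, and $C'=\bigcup_{w\in H}C_w\subset Q$ because $H\cap S=\emptyset$. As $C\cap(Z\times H)\subset C'\times W$, for every $\kappa\in\mathcal K_0$
$$\kappa(C')\ge(\kappa\otimes\lambda)(C\cap(Z\times H))\ge1-\frac{\varepsilon_0}2-\frac{\varepsilon_0}2=1-\varepsilon_0,$$
which contradicts (8). Hence $\mathcal K$ is not uniformly tight, and $Y$ is not Prohorov. $\blacksquare$
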